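# S-sets that are not C-sets in every non-discrete group

## S-sets, C-sets and non-discreteness

Here $\Gamma$ is a locally compact abelian group; the terms "$S$-set" and "$C$-set" are defined right after the statements.

**Theorem 1.** The group $\Gamma=(\mathbb Z/2)^{\mathbb N}$ contains a closed set which is an $S$-set but not a $C$-set.

**Theorem 2.** For a locally compact abelian group $\Gamma$ with dual group $G$ the following are equivalent:

1. (i) $\Gamma$ is discrete (that is, $G$ is compact);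
2. (ii) every $S$-set in $\Gamma$ is a $C$-set;
3. (iii) the union of any two $S$-sets in $\Gamma$ is an $S$-set.

Moreover, every non-discrete $\Gamma$ contains compact $S$-sets $Y_0,Y_1$ such that $Y_0\cap Y_1$ is an $S$-set but not a $C$-set, and $Y_0\cup Y_1$ is not an $S$-set.

Let us unpack this. The dual of $\Gamma$ is $G$; for $\varphi\in L^1(G)$ put $\hat\varphi(\gamma)=\int_G\varphi(y)\overline{(y,\gamma)}\,dy$. Let $A(\Gamma)=\{\hat\varphi:\varphi\in L^1(G)\}$ with $\|\hat\varphi\|_A=\|\varphi\|_1$. Convolution on $G$ becomes pointwise multiplication, so $A(\Gamma)$ is a Banach algebra of continuous functions on $\Gamma$, and $\|f\|_\infty\le\|f\|_A$. When $\Gamma$ is compact, $G$ is discrete and $A(\Gamma)$ is the set of sums $f=\sum c_\gamma\gamma$ over characters, with $\|f\|_A=\sum|c_\gamma|$. I shall always work in $A(\Gamma)$.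

**Definition.** Let $E\subset\Gamma$ be closed.

- $I(E)$ is the set of $f\in A(\Gamma)$ with $f=0$ on $E$.
- $J(E)$ is the set of $u\in A(\Gamma)$ whose support is compact and disjoint from $E$; $I_0(E)=\overline{J(E)}$. Clearly $I_0(E)\subset I(E)$.
- $E$ is an *$S$-set* (set of spectral synthesis) if $I(E)=I_0(E)$.
- $E$ is a *$C$-set* if for every $f\in I(E)$ and $\varepsilon>0$ there is $u\in J(E)$ with $\|f-fu\|_A<\varepsilon$; that is, $f\in\overline{f\,J(E)}$ for every $f\in I(E)$.

So in an $S$-set every $f$ vanishing on $E$ is a limit of functions vanishing *near* $E$. In a $C$-set these functions can be chosen as multiples $fu$ of $f$ itself, with $u\in J(E)$. Since $fu\in J(E)$, every $C$-set is an $S$-set. The question, taken from the book *Fourier Analysis on Groups*, is the converse: is every $S$-set a $C$-set? Theorem 1 says no, and Theorem 2 says that the answer is no in each non-discrete group.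

Statements (ii) and (iii) are related as follows. *If $E_1$ is a $C$-set and $E_2$ an $S$-set, then $E_1\cup E_2$ is an $S$-set.* Indeed, let $f\in I(E_1\cup E_2)$ and $\varepsilon>0$. Choose $u\in J(E_1)$ with $\|f-fu\|_A<\varepsilon$, and then $v\in J(E_2)$ with $\|f-v\|_A\,\|u\|_A<\varepsilon$. Then $vu\in J(E_1\cup E_2)$ and $\|f-vu\|_A<2\varepsilon$. So (ii) implies (iii), and two $S$-sets whose union is not an $S$-set can contain no $C$-set among them.

We use these textbook facts freely.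

- **Fact A.** For $f\in A(\Gamma)$ and $\varepsilon>0$ there is $k\in A(\Gamma)$ with compact support and $\|f-fk\|_A<\varepsilon$. In particular the compactly supported elements are dense in $A(\Gamma)$.
- **Fact B.** If $C\subset V\subset\Gamma$, $C$ compact and $V$ open, there is $k\in A(\Gamma)$ with $k=1$ on $C$ and compact support inside $V$.
- **Fact C.** (Rudin, *Fourier Analysis on Groups*, 2.7.) Let $\Lambda\subset\Gamma$ be a closed subgroup with annihilator $H=\Lambda^\perp\subset G$. The dual of $\Lambda$ is $G/H$. Restriction $f\mapsto f|_\Lambda$ is a norm-decreasing map of $A(\Gamma)$ onto $A(\Lambda)$ with kernel $I(\Lambda)$; on the level of $L^1$ it is $\varphi\mapsto\int_H\varphi(\cdot+h)\,dh$, $L^1(G)\to L^1(G/H)$. By the open mapping theorem it induces an isomorphism $A(\Gamma)/I(\Lambda)\cong A(\Lambda)$.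

## Discrete groups, and a single point of the circle

**Discrete groups.** Let $\Gamma$ be discrete, $E\subset\Gamma$ any subset, $f\in I(E)$. By Fact A there is $k$ of finite support with $\|f-fk\|_A<\varepsilon$. Put $u=k\,1_{\Gamma\setminus E}$. It has finite support disjoint from $E$, so $u\in J(E)$, and $fu=fk$ because $f=0$ on $E$. Hence every subset of $\Gamma$ is a $C$-set, hence an $S$-set. This proves (i)$\Rightarrow$(ii) and (i)$\Rightarrow$(iii) in Theorem 2.

**A point of $\mathbb T$.** Let $\mathbb T=\mathbb R/\mathbb Z$, $z=e^{2\pi ix}$. For $0<\delta\le\frac18$ let $\tau_\delta(x)$ be $1$ for $|x|\le\delta$, $2-|x|/\delta$ for $\delta\le|x|\le2\delta$, and $0$ for $2\delta\le|x|\le\frac12$.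

**Lemma 1.** $\tau_\delta\in A(\mathbb T)$, $\|\tau_\delta\|_A\le3$, and $\|(z-1)\tau_\delta\|_A\to0$ as $\delta\to0$. Consequently $\{z=1\}$ is a $C$-set in $\mathbb T$.

*Proof.* For $a\le\frac14$ let $\Delta_a(x)=\max(1-|x|/a,0)$. It is $\frac1a\,1_I*1_I$ with $I=[-\frac a2,\frac a2]$, so its Fourier coefficients are nonnegative and summable, and $\|\Delta_a\|_A=\Delta_a(0)=1$. Since $\tau_\delta=2\Delta_{2\delta}-\Delta_\delta$, we get $\|\tau_\delta\|_A\le3$.

Let $F=(z-1)\tau_\delta$, with Fourier coefficients $c_r$. As $|z-1|\le2\pi|x|$, we have $|F|\le4\pi\delta$, so $|c_0|\le4\pi\delta$. Also $|F'|\le2\pi+4\pi\delta\cdot\frac1\delta=6\pi$ on $|x|\le2\delta$, and $F'=0$ elsewhere. By Parseval $\sum_r(2\pi r)^2|c_r|^2=\int|F'|^2\le36\pi^2\cdot4\delta$, so by Cauchy–Schwarz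
$$\sum_{r\ne0}|c_r|\le\Big(\sum_{r\ne0}r^{-2}\Big)^{1/2}\Big(\sum_r r^2|c_r|^2\Big)^{1/2}\le2\cdot6\sqrt\delta .$$
Hence $\|F\|_A\to0$.

For the last claim let $f\in A(\mathbb T)$ with $f(1)=0$. A partial Fourier sum of $f$ minus its value at $1$ is a trigonometric polynomial $P$ with $P(1)=0$ and $\|f-P\|_A$ as small as we like; and $P=(z-1)Q$ with $Q$ a trigonometric polynomial. So $\|f\tau_\delta\|_A\le3\|f-P\|_A+\|Q\|_A\|(z-1)\tau_\delta\|_A$ is small for small $\delta$. With $u=1-\tau_\delta\in J(\{1\})$ we have $f-fu=f\tau_\delta$. $\square$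

Thus the simplest sets are $C$-sets, and a counterexample must be more complicated.

## Functionals that detect failure

To show that a distance in $A(\Gamma)$ is positive we use a functional $T\in A(\Gamma)^*$.

**Lemma 2.** Let $E\subset\Gamma$ be closed, $F\in I(E)$, $T\in A(\Gamma)^*$, $\langle T,F\rangle=1$.

(a) If $\langle T,u\rangle=0$ for all $u\in J(E)$, then $E$ is not an $S$-set.

(b) If $\langle T,Fu\rangle=0$ for all $u\in J(E)$, then $E$ is not a $C$-set.

*Proof.* (a) $T$ vanishes on $I_0(E)$ but not on $F\in I(E)$. (b) $1=\langle T,F-Fu\rangle\le\|T\|\,\|F-Fu\|_A$, so $\|F-Fu\|_A\ge1/\|T\|$ for all $u\in J(E)$. $\square$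

We want $E$ to be an $S$-set and a pair $(F,T)$ as in (b). By (a), $T$ must then *not* vanish on $J(E)$: it must have mass away from $E$. But away from $E$ the product $FT$ must vanish. This suggests building $T$ as a limit of measures which live on the zero set of $F$, except for one piece that slides into $E$.

## Truncation and S-sets in products of finite groups

We also need a way to see that a set *is* an $S$-set. Let $\Omega=\{0,1\}^{\mathbb N}$ and $\pi_t(\omega)=(\omega_1,\dots,\omega_t,0,0,\dots)$.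

**Definition.** A closed set $Q\subset\Omega$ is *stable* if $\pi_t(Q)\subset Q$ for infinitely many $t$.

For example $\{\omega:\omega_{2i-1}=\omega_{2i}\ \forall i\}$ is stable (take $t$ even), while the one-point set $\{(1,1,1,\dots)\}$ is not.

**Lemma 3.** Let $\Gamma=\prod_{k\ge1}\mathbb Z/p_k$ with primes $p_k$, and $\vartheta(\omega)=(\omega_k)_k$, where $0,1\in\mathbb Z/p_k$. If $Q\subset\Omega$ is stable, then $\vartheta(Q)$ is an $S$-set in $\Gamma$.

*Proof.* Let $f=\sum c_\gamma\gamma\in I(\vartheta(Q))$ and $f_t(x)=f(x_1,\dots,x_t,0,0,\dots)$. Composing a character with the continuous homomorphism $x\mapsto(x_1,\dots,x_t,0,\dots)$ gives a character. This new character equals $\gamma$ for all large $t$, because each character $\gamma$ depends on finitely many coordinates. Hence $f_t\in A(\Gamma)$, and $\|f-f_t\|_A$ is at most $2\sum|c_\gamma|$ over those $\gamma$ which depend on more than the first $t$ coordinates. So $f_t\to f$.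

Now let $\pi_t(Q)\subset Q$. If $x$ has the same first $t$ coordinates as $\vartheta(\omega)$ for some $\omega\in Q$, then $f_t(x)=f(\vartheta(\pi_t\omega))=0$. The set of these $x$ is a clopen neighbourhood of $\vartheta(Q)$, and $\Gamma$ is compact, so $f_t\in J(\vartheta(Q))$. Letting $t\to\infty$ through the infinitely many good values gives $f\in I_0(\vartheta(Q))$. $\square$

## A derivative across level sets, and why it is unbounded

Work in $\Gamma=\Omega=(\mathbb Z/2)^{\mathbb N}$. Split $\mathbb N$ into consecutive finite blocks $B_1,B_2,\dots$. Suppose that $g_n$ is an integer-valued function of the bits in $B_n$, with $g_n(0)=0$, taking the values $1$ and $-8$; let $m_l^{(n)}$ be probability measures on $\{g_n=l\}\subset\{0,1\}^{B_n}$, $l\in\{0,1,-8\}$. Suppose also that $\Psi=\sum_n8^{-n}g_n$ converges in $A(\Omega)$. Put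
$$E=\{\omega:g_n=0\ \text{for all }n\}.$$
Because $g_n(0)=0$, truncating at the end of a block keeps $E$ inside itself. So $E$ is stable, and by Lemma 3 it is an $S$-set. The function $\Psi$ lies in $I(E)$.

Let $\mu=\bigotimes_jm_0^{(j)}$, a measure on $E$, and let $V_n$ be $\mu$ with the $n$-th factor replaced by $m_{-8}^{(n)}$. A sensible first try for $T$ is a difference quotient across the level sets of $g_{M+1}$, with $M\to\infty$:
$$T_M=8^M(\mu-V_{M+1}).$$
On the carrier of $V_{M+1}$ we have $\Psi=-8\cdot8^{-M-1}=-8^{-M}$, so $\int\Psi\,dT_M=1$. Moreover, let $u\in J(E)$. The clopen sets $W_M=\{g_1=\dots=g_M=0\}$ decrease to $E$, so $u=0$ on $W_M$ for large $M$; and $\mu$ and $V_{M+1}$ are carried by $W_M$. So $\int u\,dT_M=0$ for all large $M$.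

This is exactly where the attempt stops. If a subsequence of $T_M$ were bounded in $A(\Omega)^*$, a weak* cluster point $T$ would vanish on $J(E)$ and satisfy $\langle T,\Psi\rangle=1$. By Lemma 2(a) $E$ would not be an $S$-set, which contradicts stability. So $\|T_M\|_{A^*}\to\infty$, whatever the choice of $g_n$ and $m_l^{(n)}$.

Which part of $T_M$ is too big? The norm in $A(\Omega)^*$ is the supremum of $|\int\gamma\,dT_M|$ over characters $\gamma$, and characters are products over the bits. Suppose that for such products $u$ on one block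
$$m_l(u)-m_0(u)\approx l\,d(u),\tag{1}$$
with one number $d(u)$ for both $l=1$ and $l=-8$, up to an error of second order. If the errors are small, the trouble is only the first-order term $8^{M+1}d(u)$ in block $M+1$. It can be cancelled. Let $X_n$ be $\mu$ with the $n$-th factor replaced by $m_1^{(n)}$. In
$$\tau_n=8^n(X_n-\mu)+8^{n-1}(V_n-\mu)$$
the first-order terms $8^n\cdot1\cdot d$ and $8^{n-1}\cdot(-8)\cdot d$ add to $0$. The price is that $X_n$ lives where $\Psi=8^{-n}\ne0$. We repair this by setting the next block to level $-8$ at the same time. Let $Z_n$ be $\mu$ with the factors $n,n+1$ replaced by $m_1^{(n)},m_{-8}^{(n+1)}$. On its carrier $\Psi=8^{-n}-8\cdot8^{-n-1}=0$. And in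
$$\chi_n=8^n(Z_n-X_n-V_{n+1}+\mu)$$
the blocks $n,n+1$ carry the product $8^n(m_1-m_0)^{(n)}\otimes(m_{-8}-m_0)^{(n+1)}$, which is a product of *two* small quantities. Adding up,
$$\tau_n+\chi_n=8^n(Z_n-\mu)+8^n(\mu-V_{n+1})-8^{n-1}(\mu-V_n)=8^n(Z_n-\mu)+T_n-T_{n-1}.$$
So the step from $T_{n-1}$ to $T_n$, corrected by the measure $8^n(Z_n-\mu)$ on the zero set of $\Psi$, costs only $\tau_n+\chi_n$. We should therefore use $T_M+\sum_{n\le M}8^n(Z_n-\mu)$ in place of $T_M$. By Lemma 2(b) such corrections are allowed, because $\Psi u$ vanishes on the zero set of $\Psi$.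

What remains is to build blocks with (1), with $d(u)$ and the error small enough, while $\sum8^{-n}\|g_n\|_A<\infty$.

## One finite block

On $\{0,1\}^B$ ($B$ finite) call $u$ *multiplicative* if $u(\omega)=\prod_{k\in B}u_k(\omega_k)$ with $|u_k|=1$; an example is $(-1)^{\omega_1+\omega_2}$. For a measure $m$ write $m(u)=\int u\,dm$.

**Lemma 4.** Let $K\ge6$. There are $J$ and positive integers $A_1,\dots,A_J$ with $\sum A_j\le36\cdot2^K$ such that the function
$$g(\omega)=\sum_{j=1}^JA_j(\alpha_j\beta_j-\alpha_j'\beta_j'),\qquad\omega=(\alpha_j,\beta_j,\alpha_j',\beta_j')_{j\le J}\in\{0,1\}^{4J},$$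
has the following property. The sets $\{g=l\}$, $l\in\{0,1,-8\}$, are nonempty, and if $m_l$ is the uniform probability measure on $\{g=l\}$, then for every multiplicative $u$ there is $d(u)\in\mathbb C$ with
$$|m_l(u)-m_0(u)-l\,d(u)|\le100\,l^2\,4^{-K},\qquad|d(u)|\le100\cdot2^{-K}\qquad(l=1,-8).$$
Consequently $|m_l(u)-m_0(u)|\le200\,l^2\,2^{-K}$.

*A small case.* Let $J=1$, $A_1=1$, $u=(-1)^\alpha$. On $\{g=1\}$ we have $\alpha=\beta=1$, so $m_1(u)=-1$. The set $\{g=0\}$ has $9+1$ points. The nine with $\alpha\beta=\alpha'\beta'=0$ give $\sum u=3(1+1-1)=3$, and the point $(1,1,1,1)$ gives $-1$; so $m_0(u)=\frac15$. The difference $-\frac65$ is not small. Many terms at many scales $A_j$ are needed.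

*Why products of bits.* If $g=\sum A_j\alpha_j$ were linear, then $u=e^{-i\theta_0g}$ would be multiplicative and $\int e^{i\theta g}u$ would equal $1$ at $\theta=\theta_0$. For the quadratic $g$ no multiplicative $u$ can imitate $e^{-i\theta_0g}$ in this way, as Step 1 shows.

*Proof.* Let the list $(A_j)$ contain the number $2^{K-i}$ exactly $18i$ times, for $i=1,\dots,K$. Since $\sum_ii2^{-i}=2$ and $\sum_ii4^{-i}=\frac49$,
$$\sum A_j\le18\cdot2\cdot2^K=36\cdot2^K,\qquad\sum A_j^2\le18\cdot\tfrac49\cdot4^K=8\cdot4^K.$$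
Let $\lambda$ be the uniform probability measure on $\{0,1\}^{4J}$ and
$$\Phi_u(\theta)=\int e^{i\theta g}u\,d\lambda,\qquad\rho=\Phi_1 .$$
Since $\int e^{ix\alpha\beta}=\frac{3+e^{ix}}4$ and $|3+e^{ix}|^2=10+6\cos x$, we have $\rho(\theta)=\prod_j\frac{5+3\cos A_j\theta}8$, which is positive and even.

**Step 1: a bound for $\Phi_u$ that does not depend on $u$.** As $g$ is a sum over $j$ and $u$ is a product, $\Phi_u$ is a product over $j$. So $|\Phi_u(\theta)|\le R(\theta):=\prod_jr(A_j\theta)$, where $r(x)\le1$ is the supremum of $\big|\int e^{ix(\alpha\beta-\alpha'\beta')}u\big|$ over multiplicative $u$ on $\{0,1\}^4$. The integral splits into an $(\alpha,\beta)$ and an $(\alpha',\beta')$ factor, so $r(x)\le s(x)s(-x)$, where, after factoring out $u_1(0)u_2(0)$,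
$$s(x)=\sup_{|X|=|Y|=1}\tfrac14|1+X+Y+e^{ix}XY|\le\sup_{|X|=1}\tfrac14\big(|1+X|+|1+e^{ix}X|\big)=\sup_a\tfrac12\big(|\cos\tfrac a2|+|\cos\tfrac{a+x}2|\big).$$
For real $P,Q$ we have $|\cos P|+|\cos Q|=\max(|\cos P+\cos Q|,|\cos P-\cos Q|)$. Because $\cos P+\cos Q=2\cos\frac{P+Q}2\cos\frac{P-Q}2$ and $\cos P-\cos Q=-2\sin\frac{P+Q}2\sin\frac{P-Q}2$, with $\frac{P-Q}2=-\frac x4$, we get
$$s(x)\le\max(|\cos\tfrac x4|,|\sin\tfrac x4|).$$
If $\frac\pi2\le|x|\le\pi$, then $\frac{|x|}4\in[\frac\pi8,\frac\pi4]$, hence $r(x)\le\cos^2\frac\pi8=\frac{2+\sqrt2}4<0.854$. And $0.854^{18}<0.059<\frac1{16}$.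

**Step 2: the moments of $R$.** If $\pi2^{-(K-i)-1}\le|\theta|\le\pi2^{-(K-i)}$ with $1\le i\le K$, then $2^{K-i}|\theta|\in[\frac\pi2,\pi]$. The $18i$ factors with $A_j=2^{K-i}$ give $R(\theta)\le16^{-i}$; the other factors are at most $1$. These ranges cover $\pi2^{-K}\le|\theta|\le\pi$. For $|\theta|\le\pi2^{-K}$ use $R\le1$. Since $\int_{|\theta|\le b}\theta^2=\frac23b^3$ and $\int_{|\theta|\le b}|\theta|=b^2$,
$$\int_{-\pi}^\pi\theta^2R\le\tfrac23\pi^32^{-3K}\Big(1+\sum_{i\ge1}8^i16^{-i}\Big)=\tfrac43\pi^32^{-3K},$$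
$$\int_{-\pi}^\pi|\theta|R\le\pi^24^{-K}\Big(1+\sum_{i\ge1}4^i16^{-i}\Big)=\tfrac43\pi^24^{-K}.$$
The multiplicity $18i$ was chosen so that $16^{-i}$ beats the growth $8^i$.

**Step 3: a lower bound for $p_0$.** Since $g$ is integer-valued and $\rho$ is even,
$$p_l:=\lambda(g=l)=\frac1{2\pi}\int_{-\pi}^\pi\rho(\theta)e^{-il\theta}d\theta=\frac1{2\pi}\int_{-\pi}^\pi\rho(\theta)\cos l\theta\,d\theta.$$
Now $0\le1-\frac{5+3\cos x}8=\frac38(1-\cos x)\le\min(1,\frac3{16}x^2)$, and $\prod(1-a_j)\ge1-\sum a_j$ for $a_j\in[0,1]$. So $\rho(\theta)\ge1-\frac3{16}\theta^2\sum A_j^2\ge1-\frac324^K\theta^2\ge\frac58$ for $|\theta|\le2^{-K-1}$. Hence $2\pi p_0\ge\frac58\,2^{-K}\ge2^{-K-1}$. With $\kappa_i=\frac1{2\pi}\int_{-\pi}^\pi|\theta|^iR$, Step 2 gives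
$$\kappa_1/p_0\le\tfrac83\pi^22^{-K}\le100\cdot2^{-K},\qquad\kappa_2/p_0\le\tfrac83\pi^34^{-K}\le100\cdot4^{-K}.$$

**Step 4: expansion in $l$.** Since $0<\rho\le R$ and $|\cos l\theta-1|\le\frac{l^2\theta^2}2$, we have $|p_l-p_0|\le\frac{l^2}2\kappa_2\le50\,l^24^{-K}p_0$. For $|l|\le8$ and $K\ge6$ this is at most $\frac{3200}{4096}p_0<p_0$, so $p_l>0$ and the level sets are nonempty. Let
$$a_l(u)=\int_{\{g=l\}}u\,d\lambda=\frac1{2\pi}\int_{-\pi}^\pi e^{-il\theta}\Phi_u(\theta)\,d\theta,\qquad a'(u)=\frac1{2\pi}\int_{-\pi}^\pi(-i\theta)\Phi_u(\theta)\,d\theta.$$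
Then $|a_l|\le p_l$ and $|a'|\le\kappa_1$. From $|e^{-il\theta}-1+il\theta|\le\frac{l^2\theta^2}2$ we get $|a_l-a_0-la'|\le\frac{l^2}2\kappa_2$. Put $d=a'/p_0$, so $|d|\le100\cdot2^{-K}$. As $m_l(u)=a_l/p_l$,
$$m_l(u)-m_0(u)=\frac{a_l-a_0}{p_0}+\frac{a_l}{p_l}\cdot\frac{p_0-p_l}{p_0},$$
and therefore $|m_l(u)-m_0(u)-l\,d(u)|\le\frac{l^2\kappa_2}{2p_0}+\frac{l^2\kappa_2}{2p_0}\le100\,l^24^{-K}$. Finally $|m_l(u)-m_0(u)|\le100\,l^24^{-K}+100|l|2^{-K}\le200\,l^22^{-K}$. $\square$

## The sets $E,Y_0,Y_1$ and the measures $S_M$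

Let $g_n$ be the function of Lemma 4 for $K=K_n:=2n+4$, $n\ge1$. Partition $\mathbb N$ into consecutive blocks $B_n$, where $|B_n|$ is the number of variables of $g_n$, and let $t_n=\max B_n$. Regard $g_n$ as a function on $\Omega=\prod_n\{0,1\}^{B_n}$. Note that $g_n(0)=0$ and $|g_n|\le36\cdot2^{K_n}$. With $2^{K_n}=16\cdot4^n$ the three series we need are all geometric with ratio $\frac12$: $8^n4^{-K_n}$, $8^n2^{-K_n-K_{n+1}}$ and $8^{-n}2^{K_n}$.

**Step 1: the sets.** Define
$$E=\{g_n=0\ \forall n\},\quad\Sigma_n=\{g_n=1,\ g_{n+1}=-8,\ g_j=0\ (j\ne n,n+1)\},\quad W_N=\{g_1=\dots=g_N=0\},$$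
$$Y_0=E\cup\bigcup_{n\text{ even}}\Sigma_n,\qquad Y_1=E\cup\bigcup_{n\text{ odd}}\Sigma_n,\qquad Y=Y_0\cup Y_1.$$
$E$ and all $\Sigma_n$ are closed. A limit of points of $\Sigma_{n_i}$ with $n_i\to\infty$ lies in $E$, since each fixed $g_k$ vanishes on $\Sigma_{n_i}$ once $n_i>k$. So $Y_0,Y_1,Y$ are closed. On $\Sigma_n$ the index $n$ is the only one with $g_n=1$; so $E$ and the $\Sigma_n$ are pairwise disjoint and $Y_0\cap Y_1=E$. The $W_N$ are clopen, decreasing, and $E=\bigcap_NW_N$.

**Step 2: $E,Y_0,Y_1$ are stable.** Since $g_n(0)=0$, truncation at the end of a block keeps $g_j$ on the blocks before the cut and makes $g_j=0$ after it.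

- $E$: every $t=t_n$ works.
- $Y_1$: take $t=t_{2i}$. For odd $n$ the blocks $n,n+1$ are both $\le2i$ or both $>2i$. In the first case $\pi_t(\Sigma_n)\subset\Sigma_n$, in the second $\pi_t(\Sigma_n)\subset E$.
- $Y_0$: take $t=t_{2i+1}$. For even $n$ the blocks $n,n+1$ are both $\le2i+1$ or both $>2i+1$.

For the full set $Y$ this argument fails: the cut $t_n$ separates the blocks $n,n+1$ and moves $\Sigma_n$ to points with $g_n=1$, $g_{n+1}=0$, outside $Y$. That is why the family $(\Sigma_n)$ is split by parity.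

**Step 3: the measures.** Let $m_l^{(n)}$ be the measures of Lemma 4 on $\{0,1\}^{B_n}$. As before let $\mu=\bigotimes_jm_0^{(j)}$; $X_n$ (resp. $V_n$) is $\mu$ with the $n$-th factor replaced by $m_1^{(n)}$ (resp. $m_{-8}^{(n)}$); and $Z_n$ is $\mu$ with the factors $n,n+1$ replaced by $m_1^{(n)},m_{-8}^{(n+1)}$. So $\mu$ is carried by $E$, $Z_n$ by $\Sigma_n$, and $V_{M+1}$ by $W_M$. Put
$$S_M=\sum_{n<M}8^n(Z_n-\mu)+8^M(Z_M-V_{M+1}),\qquad M\ge1,\tag{2}$$
which is $\sum_{n\le M}8^n(Z_n-\mu)+T_M$ in the notation of the failed attempt. Let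
$$\tau_1=8(X_1-\mu),\qquad\tau_n=8^n(X_n-\mu)+8^{n-1}(V_n-\mu)\ (n\ge2),\qquad\chi_n=8^n(Z_n-X_n-V_{n+1}+\mu).$$
Then $S_1=8(Z_1-V_2)=\tau_1+\chi_1$, and for $n\ge2$
$$S_n-S_{n-1}=8^{n-1}(Z_{n-1}-\mu)+8^n(Z_n-V_{n+1})-8^{n-1}(Z_{n-1}-V_n)=8^n(Z_n-V_{n+1})+8^{n-1}(V_n-\mu)=\tau_n+\chi_n.$$
Hence
$$S_M=\sum_{n\le M}(\tau_n+\chi_n).\tag{3}$$

**Step 4: uniform bounds on products.** Let $\mathcal M$ be the set of functions $u(\omega)=c\lim_N\prod_{k\le N}u_k(\omega_k)$ with $|c|=|u_k|=1$ and pointwise convergence; let $u^{(j)}=\prod_{k\in B_j}u_k$. By dominated convergence (take $N=t_q$, $q\to\infty$) the integral of $u\in\mathcal M$ against a product of measures $\nu_j$, all but finitely many of them probabilities, is $c\lim_q\prod_{j\le q}\nu_j(u^{(j)})$ as soon as the factors beyond $q$ have mass $1$. Factors $m_0^{(j)}(u^{(j)})$ have modulus at most $1$. Now for $n\ge2$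
$$\tau_n=D_n\otimes\bigotimes_{j\ne n}m_0^{(j)},\qquad D_n=8^n(m_1^{(n)}-m_0^{(n)})+8^{n-1}(m_{-8}^{(n)}-m_0^{(n)}).$$
By Lemma 4 the linear terms in $D_n(u^{(n)})$ cancel, $8^n\cdot1\cdot d+8^{n-1}\cdot(-8)\cdot d=0$, and
$$\Big|\int u\,d\tau_n\Big|\le8^n\cdot100\cdot4^{-K_n}+8^{n-1}\cdot100\cdot64\cdot4^{-K_n}=900\cdot8^n\,4^{-2n-4}=\tfrac{900}{256}2^{-n}.$$
Trivially $|\int u\,d\tau_1|\le16$. Next, $\chi_n=8^n(m_1-m_0)^{(n)}\otimes(m_{-8}-m_0)^{(n+1)}\otimes\bigotimes_{j\ne n,n+1}m_0^{(j)}$, so, as $K_n+K_{n+1}=4n+10$,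
$$\Big|\int u\,d\chi_n\Big|\le8^n\cdot200\cdot2^{-K_n}\cdot200\cdot64\cdot2^{-K_{n+1}}=2500\cdot2^{-n}.$$
Hence there is a constant $C_0$ with
$$\sum_n\Big(\Big|\int u\,d\tau_n\Big|+\Big|\int u\,d\chi_n\Big|\Big)\le C_0<\infty\qquad\text{for all }u\in\mathcal M.\tag{4}$$

**Step 5: the function $\Psi$.** The series $\Psi=\sum_n8^{-n}g_n$ converges uniformly, because $8^{-n}|g_n|\le576\cdot2^{-n}$. On $E$ it is $0$, and on $\Sigma_n$ it is $8^{-n}\cdot1+8^{-n-1}\cdot(-8)=0$. So
$$\Psi=0\ \text{on }Y.\tag{5}$$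
On the carrier of $V_{M+1}$ we have $\Psi=-8\cdot8^{-M-1}=-8^{-M}$. In (2) all other measures are carried by $Y$, so
$$\int\Psi\,dS_M=-8^M\cdot(-8^{-M})=1\qquad\text{for all }M\ge1.\tag{6}$$

## Admissible maps and the proof of Theorem 1

We want to place this picture in other groups $\Gamma$. The following list contains exactly what the argument uses.

**Definition.** A continuous map $\vartheta:\Omega\to\Gamma$ is *admissible* if

- (A1) $\gamma\circ\vartheta\in\mathcal M$ for every continuous character $\gamma$ of $\Gamma$;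
- (A2) there are $C<\infty$ and $h_k\in A(\Gamma)$ with $\|h_k\|_A\le C$ and $h_k(\vartheta(\omega))=\omega_k$ for all $k,\omega$ (so $\vartheta$ is injective);
- (A3) $\vartheta(Q)$ is an $S$-set in $\Gamma$ for every stable closed $Q\subset\Omega$.

**Example.** Let $\Gamma=\prod_{k\ge1}\mathbb Z/p_k$ with primes $p_k$ and $\vartheta(\omega)=(\omega_k)_k$. A character of $\Gamma$ is a product of characters of finitely many factors, so (A1) holds. For (A2) let $h_k(x)=1_{\{x_k=1\}}=\frac1{p_k}\sum_{r\in\mathbb Z/p_k}e^{2\pi ir(x_k-1)/p_k}$, which has norm $1$. (A3) is Lemma 3. So $\vartheta$ is admissible. For $p_k=2$ it is the identification $\Omega=(\mathbb Z/2)^{\mathbb N}$.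

**Proposition 5.** If $\vartheta$ is admissible, then $\vartheta(E),\vartheta(Y_0),\vartheta(Y_1)$ are $S$-sets, $\vartheta(E)$ is not a $C$-set, and $\vartheta(Y_0)\cup\vartheta(Y_1)$ is not an $S$-set.

*Proof.* The first assertion is (A3) with Step 2 of the previous section.

**Step 1: the functional.** For $f\in A(\Gamma)$ put $\langle T,f\rangle=\lim_M\int f\circ\vartheta\,dS_M$. To see that the limit exists, write $f(x)=\int_G\varphi(y)\overline{(y,x)}\,dy$ with $\|\varphi\|_1=\|f\|_A$. By Fubini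
$$\int f\circ\vartheta\,d\tau_n=\int_G\varphi(y)\Big(\int\overline{(y,\vartheta(\omega))}\,d\tau_n(\omega)\Big)dy,$$
and the same for $\chi_n$. By (A1) the inner integrand is in $\mathcal M$. So by (4) the series $\sum_n\int f\circ\vartheta\,d(\tau_n+\chi_n)$ converges absolutely, with sum at most $C_0\|f\|_A$ in modulus. By (3) its partial sums are $\int f\circ\vartheta\,dS_M$. Hence $T\in A(\Gamma)^*$.

**Step 2: the function.** Let $F$ be obtained from $\Psi=\sum8^{-n}g_n$ by replacing each bit $\omega_k$ by $h_k$. In $g_n=\sum A_j(\alpha_j\beta_j-\alpha_j'\beta_j')$ each product becomes a product of two $h_k$, so the $n$-th term has norm at most $8^{-n}\cdot2C^2\cdot36\cdot2^{2n+4}$. The series converges in $A(\Gamma)$, and $F\circ\vartheta=\Psi$ by (A2). So $F=0$ on $\vartheta(Y)$ by (5), and $\langle T,F\rangle=1$ by (6).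

**Step 3: the sliding piece.** Let $u\in J(\vartheta(E))$. Then $\vartheta^{-1}(\operatorname{supp}u)$ is compact and disjoint from $E=\bigcap_NW_N$. The $W_N$ are compact and decreasing, so there is $N$ with $u\circ\vartheta=0$ on $W_N$, hence on $W_M$ for all $M\ge N$. As $V_{M+1}$ is carried by $W_M$, multiples of $u\circ\vartheta$ have $V_{M+1}$-integral $0$ for $M\ge N$.

**Step 4: $\vartheta(E)$ is not a $C$-set.** We have $F\in I(\vartheta(E))$. Let $u\in J(\vartheta(E))$ and $M\ge N$ as in Step 3. In (2), $\mu$ and all $Z_n$ are carried by $Y$, where $F\circ\vartheta=0$; and $u\circ\vartheta=0$ on the carrier of $V_{M+1}$. So $\int(Fu)\circ\vartheta\,dS_M=0$, whence $\langle T,Fu\rangle=0$. Apply Lemma 2(b).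

**Step 5: the union is not an $S$-set.** The union is $\vartheta(Y)$, and $F\in I(\vartheta(Y))$. Let $u\in J(\vartheta(Y))\subset J(\vartheta(E))$. Now $u\circ\vartheta=0$ on $Y$, so the terms with $\mu$ and $Z_n$ in $\int u\circ\vartheta\,dS_M$ vanish; the term with $V_{M+1}$ vanishes for $M\ge N$ by Step 3. So $\langle T,u\rangle=0$. Apply Lemma 2(a). $\square$

**Proof of Theorem 1.** Apply Proposition 5 to the Example with all $p_k=2$: the set $\vartheta(E)$ is an $S$-set in $(\mathbb Z/2)^{\mathbb N}$ and not a $C$-set. $\blacksquare$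

## Admissible maps into $\mathbb R$, $\mathbb R/\mathbb Z$ and the $p$-adic integers

For these groups (A3) needs a replacement for the truncation $f\mapsto f_t$: an operator that samples $f$ on a grid and spreads each value over a neighbourhood, and is bounded in the $A$-norm.

**The bump $\Theta$.** Let $\Theta=1_{[-1/2,1/2]}*\psi$ on $\mathbb R$, where $\psi\ge0$ is $C^\infty$ with support in $[-\frac14,\frac14]$ and $\int\psi=1$. Then $\Theta\ge0$ is in $C_c^\infty$, $\sum_{j\in\mathbb Z}\Theta(y-j)=1$, and $\Theta=1$ on $[-\frac14,\frac14]$. Since the terms are nonnegative and add to $1$,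
$$\Theta(y-j)=0\quad\text{if }|y|\le\tfrac14,\ 0\ne j\in\mathbb Z.\tag{7}$$
With $\hat\Theta(\xi)=\int\Theta(x)e^{-2\pi ix\xi}dx$ we have $\hat\Theta(0)=1$ and $\hat\Theta(k)=0$ for $k\in\mathbb Z\setminus\{0\}$, because the transform of $1_{[-1/2,1/2]}$ vanishes there. By rapid decay $C_\Theta:=\sup_s\sum_{k\in\mathbb Z}|\hat\Theta(s+k)|<\infty$. Write $e_s(x)=e^{2\pi isx}$.

**Lemma 6.** For $\Gamma=\mathbb R$ or $\mathbb R/\mathbb Z$ the map $\vartheta(\omega)=\sum_k\omega_k/q_k$, $q_k=16^k$, is admissible.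

*Proof.* Note $\vartheta(\omega)\in[0,\frac1{15}]$ and $\vartheta$ is continuous.

**(A1).** $e_s(\vartheta(\omega))=\lim_N\prod_{k\le N}e^{2\pi is\omega_k/q_k}$.

**(A2): reading off the bit $\omega_k$.** We have $\frac{q_k}2\vartheta(\omega)=\sum_j\frac12\omega_j16^{k-j}$. The terms with $j<k$ are integers, the term $j=k$ is $\frac{\omega_k}2$, and the terms with $j>k$ add at most $\frac12\sum_{i\ge1}16^{-i}=\frac1{30}$. So modulo $1$ the number lies in $\frac{\omega_k}2+[0,\frac1{30}]$. Choose $U\in C^\infty(\mathbb R/\mathbb Z)$ with $U=0$ on $[0,\frac1{30}]$ and $U=1$ on $[\frac12,\frac12+\frac1{30}]$. On $\mathbb R/\mathbb Z$ let $h_k(x)=U(\frac{q_k}2x)=\sum_r\hat U(r)e_{rq_k/2}(x)$, where $\frac{q_k}2$ is an integer; its norm is at most $\|U\|_{A(\mathbb T)}$. On $\mathbb R$ let $h_k(x)=v(x)U(\frac{q_k}2x)$ with $v\in C_c^\infty(\mathbb R)$, $v=1$ on $[0,1]$; as multiplication by $e_s$ is isometric on $A(\mathbb R)$, its norm is at most $\|v\|_A\|U\|_{A(\mathbb T)}$.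

**(A3), first part: the sampling operator.** For $q=q_t$ put
$$P_qf(x)=\sum_{j\in\mathbb Z}f(j/q)\,\Theta(qx-j).$$
For each $x$ only finitely many terms are nonzero; if $f$ has period $1$, so has $P_qf$, since $q\in\mathbb Z$. With $y=qx$,
$$P_qe_s(x)=e^{2\pi i(s/q)y}\sum_je^{-2\pi i(s/q)(y-j)}\Theta(y-j).$$
The sum is a smooth $1$-periodic function of $y$ with $k$-th Fourier coefficient $\int\Theta(y)e^{-2\pi i(s/q+k)y}dy=\hat\Theta(k+\frac sq)$. Therefore $P_qe_s=\sum_k\hat\Theta(k+\frac sq)e_{s+kq}$. For $f=\int\varphi(s)e_s\,ds$ with $\varphi\in L^1(\mathbb R)$ (a sum over $s\in\mathbb Z$ if $\Gamma=\mathbb R/\mathbb Z$) we integrate this against $\varphi$ and substitute $\sigma=s+kq$: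
$$P_qf=\int\Big(\hat\Theta(\tfrac\sigma q)\sum_k\varphi(\sigma-kq)\Big)e_\sigma\,d\sigma,\qquad\|P_qf\|_A\le\int|\varphi(s)|\sum_k|\hat\Theta(k+\tfrac sq)|\,ds\le C_\Theta\|f\|_A.$$
In the same way
$$\|P_qf-f\|_A\le\int|\varphi(s)|\Big(|\hat\Theta(\tfrac sq)-1|+\sum_{k\ne0}|\hat\Theta(k+\tfrac sq)|\Big)ds.$$
For fixed $s$ and $q\to\infty$ the bracket tends to $|\hat\Theta(0)-1|+\sum_{k\ne0}|\hat\Theta(k)|=0$ (rapid decay of $\hat\Theta$), and it is at most $1+C_\Theta$. By dominated convergence $P_qf\to f$ in $A(\Gamma)$.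

**(A3), second part: vanishing near $\vartheta(Q)$.** Let $Q$ be stable, $f\in I(\vartheta(Q))$, $\pi_t(Q)\subset Q$, $q=q_t$. For $\omega\in Q$ let $e=\vartheta(\pi_t\omega)\in\vartheta(Q)\cap\frac1q\mathbb Z$. Then $0\le\vartheta(\omega)-e\le\sum_{k>t}16^{-k}=\frac1{15q}$. If $|y-e|<\frac1{4q}$, then $\Theta(qy-j)=\Theta\big(q(y-e)-(j-qe)\big)$ is $1$ for $j=qe$ and $0$ for other $j$ by (7); so $P_qf(y)=f(e)=0$. These intervals contain the points $\vartheta(\omega)$, so $P_qf$ vanishes on a neighbourhood of $\vartheta(Q)$. On $\mathbb R/\mathbb Z$ this means $P_qf\in J(\vartheta(Q))$. On $\mathbb R$ multiply $P_qf$ by the compactly supported $k$ of Fact A to see that $P_qf\in I_0(\vartheta(Q))$. Let $t\to\infty$ through the values with $\pi_t(Q)\subset Q$: $f\in I_0(\vartheta(Q))$. $\square$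

Next let $\Delta_p$ be the compact group of $p$-adic integers. Its characters are $e_s$, $s\in\mathbb Z[1/p]/\mathbb Z$, with $e_s(j)=e^{2\pi isj}$ for $j\in\mathbb Z$; the integers are dense in $\Delta_p$, and $\Delta_p/p^m\Delta_p=\mathbb Z/p^m$.

**Lemma 7.** For $\Gamma=\Delta_p$ the map $\vartheta(\omega)=\sum_k\omega_kp^{4k}$ is admissible.

*Proof.* **(A1).** $e_s(\vartheta(\omega))=\prod_ke_s(p^{4k})^{\omega_k}$, and $e_s(p^{4k})=1$ as soon as $p^{4k}s\in\mathbb Z$.

**(A2): reading off the bit $\omega_k$.** Consider $p^{-4k-1}\vartheta(\omega)$ modulo $\Delta_p$, as an element of $\mathbb Z[1/p]/\mathbb Z\subset\mathbb R/\mathbb Z$. The terms $\omega_jp^{4(j-k)-1}$ with $j>k$ are integral; $j=k$ gives $\frac{\omega_k}p$; and $j<k$ give at most $\sum_{i\ge1}p^{-4i-1}=\frac1{p(p^4-1)}\le\frac1{15p}$. So the element lies in $\frac{\omega_k}p+[0,\frac1{15p}]$. The arcs $[0,\frac1{15p}]$ and $[\frac1p,\frac1p+\frac1{15p}]$ are disjoint in $\mathbb R/\mathbb Z$; take $U\in C^\infty(\mathbb R/\mathbb Z)$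 equal to $0$ on the first and $1$ on the second. Let $h_k=\sum_r\hat U(r)e_{r/p^{4k+1}}$. Its value at $x$ is $U$ evaluated at the class of $p^{-4k-1}x$, so $h_k(\vartheta(\omega))=\omega_k$, and $\|h_k\|_A\le\|U\|_{A(\mathbb T)}$, with $U$ independent of $k$.

**(A3), first part: the sampling operator.** Let $L=p^{4(t+1)}$ and, for $j\in\mathbb Z$,
$$P_Lf(j)=\sum_{i\in\mathbb Z}f(j+iL)\,\Theta(\tfrac jL+i).$$
The sum is finite, and replacing $j$ by $j+L$ shifts $i$ by one. So $P_Lf$ is $L$-periodic and defines a function on $\Delta_p/L\Delta_p=\mathbb Z/L$. With $n=j+iL$ the Fourier coefficient of $P_Le_s$ at $r\in\mathbb Z/L$ unfolds to a sum over $\mathbb Z$, and Poisson summation for the function $x\mapsto\frac1L\Theta(\frac xL)e^{-2\pi i(r/L-s)x}$ ($s$ represented by a real number) gives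
$$\frac1L\sum_{n\in\mathbb Z}\Theta(\tfrac nL)e^{-2\pi i(r/L-s)n}=\sum_{k\in\mathbb Z}\hat\Theta(r-Ls+kL).$$
Summing moduli over $r=0,\dots,L-1$ we get $\|P_Le_s\|_A\le\sum_{m\in\mathbb Z}|\hat\Theta(m-Ls)|\le C_\Theta$. Hence $\|P_Lf\|_A\le C_\Theta\|f\|_A$ for all $f=\sum c_se_s\in A(\Delta_p)$. If $f$ is constant on cosets of $L\Delta_p$, then $P_Lf(j)=f(j)\sum_i\Theta(\frac jL+i)=f(j)$. Every finite sum of characters is of this kind for large $L$, and finite sums are dense. So $P_Lf\to f$ for all $f\in A(\Delta_p)$ as $t\to\infty$.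

**(A3), second part: vanishing near $\vartheta(Q)$.** Let $Q$ be stable, $f\in I(\vartheta(Q))$, $\pi_t(Q)\subset Q$, $\omega\in Q$, $e=\vartheta(\pi_t\omega)\in\vartheta(Q)$. Then $e=\sum_{k\le t}\omega_kp^{4k}$ is an integer with $0\le e\le p^{4t}\frac{p^4}{p^4-1}\le\frac{16}{15}p^{4t}\le\frac L{15}$, and $\vartheta(\omega)\in e+L\Delta_p$. On the open coset $e+L\Delta_p$ the function $P_Lf$ has the constant value $P_Lf(e)=\sum_if(e+iL)\Theta(\frac eL+i)=f(e)=0$, since by (7) only $i=0$ contributes. So $P_Lf$ vanishes on a clopen neighbourhood of $\vartheta(Q)$, that is, $P_Lf\in J(\vartheta(Q))$. Let $t\to\infty$ through the good values. $\square$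

## Closed subgroups of non-discrete groups

To reach all non-discrete $\Gamma$ we find one of the groups above inside $\Gamma$, and then compare synthesis in $\Gamma$ and in a closed subgroup.

**Lemma 8.** A non-discrete locally compact abelian group $\Gamma$ has a closed subgroup isomorphic to $\mathbb R$, $\mathbb R/\mathbb Z$, some $\Delta_p$, or some $\prod_{k\ge1}\mathbb Z/p_k$ with $p_k$ prime.

*Proof.* By the structure theorem (Rudin, *Fourier Analysis on Groups*, 2.4.1) $\Gamma$ has an open, hence closed, subgroup $\mathbb R^n\times H$ with $H$ compact. If $n\ge1$ we get $\mathbb R$. If $n=0$, then $H$ is open, and it is infinite since otherwise $\Gamma$ would be discrete. Let $A=\hat H$, an infinite discrete group. Closed subgroups of $H$ are the duals of quotients of $A$. The duals of $\mathbb Z$, $\mathbb Z(p^\infty)$ and $\bigoplus_{k\ge1}\mathbb Z/p_k$ are $\mathbb R/\mathbb Z$, $\Delta_p$ and $\prod_{k\ge1}\mathbb Z/p_k$. So we look for a quotient of $A$ isomorphic to one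 of these three groups.

**Case 1: $A/pA$ is infinite for some $p$.** It is an infinite-dimensional vector space over $\mathbb Z/p$, so it maps onto $\bigoplus_{\mathbb N}\mathbb Z/p$.

**Case 2: $A/pA$ is finite for every $p$.** Let $B$ be the free subgroup generated by a maximal independent set of elements of infinite order. By maximality $A/B$ is torsion, so $A/B=\bigoplus_pC_p$ with $p$-primary parts $C_p$. Each $C_p$ is a quotient of $A$, so $C_p/pC_p$ is a quotient of $A/pA$ and is finite. There are three possibilities.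

- Some $C_p$ is infinite. Representatives of the cosets of $pC_p$ generate a finite subgroup $S$ (it is finitely generated and torsion), and $C_p=S+pC_p$. So $C_p/S$ is nonzero and divisible by $p$. On a $p$-group, multiplication by an integer prime to $p$ is bijective; so $C_p/S$ is divisible, hence a direct sum of copies of $\mathbb Z(p^\infty)$. Thus $A$ has the quotient $\mathbb Z(p^\infty)$.
- All $C_p$ are finite and infinitely many are nonzero. Each nonzero $C_p$ maps onto $\mathbb Z/p$, so $A$ maps onto $\bigoplus\mathbb Z/p$ over these $p$.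
- $A/B$ is finite, of order $n$. Then $B\ne0$ as $A$ is infinite. The map $A\to B$, $a\mapsto na$, followed by a coordinate map $B\to\mathbb Z$, sends the corresponding basis element to $n\ne0$. Its image is a nonzero subgroup of $\mathbb Z$, so it is isomorphic to $\mathbb Z$. $\square$

**Lemma 9.** A closed subgroup $\Lambda$ of $\Gamma$ is an $S$-set in $\Gamma$.

*Proof.* (This is well known; Reiter.) Let $H=\Lambda^\perp$ and let $T\in A(\Gamma)^*$ vanish on $J(\Lambda)$. By Hahn–Banach it suffices that $T$ vanishes on $I(\Lambda)$. We regard $T$ also as a functional on $L^1(G)$, $\langle T,\varphi\rangle=\langle T,\hat\varphi\rangle$.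

**Step 1: $T$ is invariant under translation by $H$.** Let $h\in H$, viewed as the character $\gamma\mapsto(h,\gamma)$ of $\Gamma$, which is $1$ on $\Lambda$. Multiplication by $h$ is isometric on $A(\Gamma)$; it corresponds to a translation by $h$ in $L^1(G)$. For $k=\sum\hat k(r)z^r\in A(\mathbb T)$ let $k(h)=\sum\hat k(r)h^r$; then $\|k(h)f\|_A\le\|k\|_{A(\mathbb T)}\|f\|_A$. Given $\varepsilon>0$, Lemma 1 provides $k=1-\tau_\delta$, vanishing near $1$, with $\|(z-1)-(z-1)k\|_{A(\mathbb T)}<\varepsilon$. Let $f\in A(\Gamma)$ have compact support. Then $(h-1)k(h)f$ has compact support and vanishes where $(h,\gamma)$ is close to $1$, which is a neighbourhood of $\Lambda$. So it is in $J(\Lambda)$, and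
$$|\langle T,(h-1)f\rangle|=|\langle T,(h-1)f-(h-1)k(h)f\rangle|\le\|T\|\,\varepsilon\,\|f\|_A.$$
Hence $\langle T,hf\rangle=\langle T,f\rangle$ for compactly supported $f$, and by density (Fact A) for all $f$.

**Step 2: $T$ vanishes on $I(\Lambda)$.** Let $\varphi\in L^1(G)$ with $\hat\varphi\in I(\Lambda)$; by Fact C, $\int_H\varphi(\cdot+h)\,dh=0$ almost everywhere on $G/H$. For $k\in L^1(G)$ write $k_y(x)=k(x-y)$ and $T_k(y)=\langle T,k_y\rangle$. This is a bounded continuous function of $y$, and by Step 1 $T_k(y+h)=T_k(y)$ for $h\in H$. As $k*\varphi=\int_G\varphi(y)k_y\,dy$ (an $L^1$-valued integral),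
$$\langle T,k*\varphi\rangle=\int_G\varphi(y)T_k(y)\,dy=\int_{G/H}T_k(y)\Big(\int_H\varphi(y+h)\,dh\Big)d\dot y=0,$$
where $\dot y$ is the coset of $y$. Let $k$ run through an approximate unit of $L^1(G)$: $\langle T,\varphi\rangle=0$. $\square$

**Lemma 10.** Let $\Lambda$ be a closed subgroup of $\Gamma$ and $E\subset\Lambda$ closed.

(a) If $E$ is an $S$-set in $\Lambda$, it is an $S$-set in $\Gamma$.

(b) If $E$ is an $S$-set (resp. $C$-set) in $\Gamma$, it is an $S$-set (resp. $C$-set) in $\Lambda$.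

*Proof.* Subscripts show in which group $I$ and $J$ are formed.

(a) Let $T\in A(\Gamma)^*$ vanish on $J_\Gamma(E)$; we show that it vanishes on $I_\Gamma(E)$, and Hahn–Banach finishes. Since $J_\Gamma(\Lambda)\subset J_\Gamma(E)$, Lemma 9 shows that $T$ vanishes on $I(\Lambda)$. So by Fact C there is $T'\in A(\Lambda)^*$ with $\langle T',f|_\Lambda\rangle=\langle T,f\rangle$. Let $u\in J_\Lambda(E)$ and write $u=f|_\Lambda$ with $f\in A(\Gamma)$. By Fact B there is $k\in A(\Gamma)$ with compact support disjoint from $E$ and $k=1$ on $\operatorname{supp}u$. Then $kf\in J_\Gamma(E)$, and $kf|_\Lambda=u$, because on $\Lambda\setminus\operatorname{supp}u$ we have $f=u=0$. So $\langle T',u\rangle=\langle T,kf\rangle=0$. As $E$ is an $S$-set in $\Lambda$, $T'$ vanishes on $I_\Lambda(E)$. If $f\in I_\Gamma(E)$, then $f|_\Lambda\in I_\Lambda(E)$, and $\langle T,f\rangle=\langle T',f|_\Lambda\rangle=0$.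

(b) Lift $f\in I_\Lambda(E)$ to $\tilde f\in A(\Gamma)$; then $\tilde f\in I_\Gamma(E)$. Approximate $\tilde f$ by some $u\in J_\Gamma(E)$ (resp. by $\tilde fu$ with $u\in J_\Gamma(E)$), and restrict to $\Lambda$. Restriction is norm-decreasing, $u|_\Lambda\in J_\Lambda(E)$, and $(\tilde fu)|_\Lambda=f\cdot u|_\Lambda$. $\square$

## Proof of Theorem 2

(i)$\Rightarrow$(ii) and (i)$\Rightarrow$(iii) were proved above for discrete groups: there every subset is a $C$-set, hence an $S$-set.

Now let $\Gamma$ be non-discrete. By Lemma 8 it has a closed subgroup $\Lambda$ isomorphic to $\prod_{k\ge1}\mathbb Z/p_k$, $\mathbb R$, $\mathbb R/\mathbb Z$ or $\Delta_p$. By the Example before Proposition 5, Lemma 6 or Lemma 7, there is an admissible map $\vartheta:\Omega\to\Lambda$. Proposition 5 says that in $\Lambda$ the compact sets $\vartheta(Y_0),\vartheta(Y_1)$ are $S$-sets. Their intersection is $\vartheta(E)$, because $\vartheta$ is injective and $Y_0\cap Y_1=E$; it is an $S$-set but not a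 $C$-set in $\Lambda$. Their union is not an $S$-set in $\Lambda$.

By Lemma 10(a) the three sets $\vartheta(Y_0),\vartheta(Y_1),\vartheta(E)$ are $S$-sets in $\Gamma$. By Lemma 10(b), $\vartheta(E)$ is not a $C$-set in $\Gamma$ and $\vartheta(Y_0)\cup\vartheta(Y_1)$ is not an $S$-set in $\Gamma$. This is the last assertion of the theorem, with $\vartheta(Y_0),\vartheta(Y_1)$ in the roles of $Y_0,Y_1$. It also shows that in a non-discrete group (ii) and (iii) both fail, so (ii)$\Rightarrow$(i) and (iii)$\Rightarrow$(i). $\blacksquare$
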